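# Equations of the form $F(t_1,\dots,t_n)\approx t_1$ and the decidability of their consequences

## Terms that collapse to their first argument

Fix a signature $\sigma$ (operation symbols with arities) and take finitely many equations, each of the special shape
$$F(t_1,\dots,t_n)\approx t_1,$$
where $F\in\sigma$ has arity $n\ge 1$ and $t_1,\dots,t_n$ are terms over $\sigma$ and a fixed countably infinite set of variables. Such an equation says that the operation $F$, applied to a certain pattern of arguments, returns its first argument. Let $E$ be the set of all equations derivable from them, that is, the smallest equational theory containing them. Is there always an algorithm which, given $s\approx t$, decides whether $s\approx t\in E$?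

The natural first guess is yes. Read from left to right, each equation replaces a term by one of its own proper subterms, so it can only make terms smaller. No computation seems to have room to take place. Let us test the guess.

Some conventions first. For the question to make sense, $\sigma$ is *effectively presented*: finite, say, or countable with its symbols and arities given computably. We write $E\vdash s\approx t$ for $s\approx t\in E$, and $\Sigma\vdash s\approx t$ if $\Sigma$ is a set of equations with theory $E$. Algebras are nonempty. Birkhoff's completeness theorem says that $E\vdash s\approx t$ if and only if $s\approx t$ holds in every algebra that satisfies the base of $E$. Applied to one algebra, this gives our only tool for showing that something is *not* derivable.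

**Test 1: one binary symbol, $F(x,y)\approx x$.** Every term equals its leftmost variable. Two terms with different leftmost variables are not equal in $E$, because the equation holds on any set with $F$ interpreted as the first projection. So $E\vdash s\approx t$ if and only if $s$ and $t$ have the same leftmost variable. Decidable.

The last argument is general. If every symbol of positive arity is interpreted as the first projection, and constants arbitrarily, then every equation of our shape holds. In particular no theory of our kind contains $x\approx y$ for distinct variables $x,y$. We shall need this later.

**Test 2: unary symbols, $F(G(x))\approx G(x)$ and $G(H(x))\approx H(x)$.** The term $F(H(x))$ contains neither left side, yet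
$$F(H(x))\approx F(G(H(x)))\approx G(H(x))\approx H(x).$$
So shrinking alone does not find all consequences: here we had to go up first. Adding the rule $F(H(x))\to H(x)$ repairs this. The only overlap among the three left sides is the term $F(G(H(x)))$, which reduces to $H(x)$ either way. Decidable.

**Test 3: $F(G(F(x)))\approx G(F(x))$.** Write unary terms as words, so the equation is $FGFx\approx GFx$. For every $n\ge1$ we get
$$FG^nFx\approx G^nFx. \tag{1}$$
Indeed, if (1) holds for $n$, then, using $GFx\approx FGFx$, next (1) with $GFx$ in place of $x$, and then the base again,
$$FG^{n+1}Fx = FG^n(GFx)\approx FG^n(FGFx)= FG^nF(GFx)\approx G^nF(GFx)=G^n(FGFx)\approx G^{n+1}Fx .$$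
Infinitely many rules $FG^nF\to G^nF$ have appeared. Still, they suffice: two left sides overlap properly only in one letter $F$, giving the word $FG^nFG^mF$, and both ways of reducing it lead to $G^{n+m}F$. The first rule gives $G^nFG^mF$, then $G^{n+m}F$. The second gives $FG^{n+m}F$, then $G^{n+m}F$. The set of rules is easy to recognize, so $E$ is again decidable.

## Completion, and why it does not settle the matter

The tests suggest an approach. A *rewrite system* is a set $R$ of rules $l\to r$ between terms. One step replaces a subterm $l\theta$ of a term by $r\theta$, where $\theta$ is a substitution. $R$ is *convergent for $E$* if there is no infinite sequence of steps, if every term has exactly one irreducible term reachable from it (its *normal form*), and if $E\vdash s\approx t$ holds exactly when $s$ and $t$ have the same normal form. In Test 2, three rules form a convergent system; in Test 3 we needed all the rules coming from (1). Both were found by completion: whenever two left sides overlap and the two results do not meet, add a rule.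

The problem comes from "SOME DECIDABLE CONGRUENCES OF FREE MONOIDS", http://ka.karlin.mff.cuni.cz/jezek/088/unar.pdf, and it comes with a fact that one may use: every $E$ of our kind has a unique *perfect base* $P$, and $P$ is a convergent rewrite system for $E$. In many cases $P$ is infinite, and the problem says that it is not known whether $P$ is always recursive. The only property of $P$ that plays a role in these notes is convergence.

So the sensible plan is: rewrite with $P$ until the terms are in normal form, then compare. It stops at one precise point. To know that a term is irreducible we must know that a certain rule will *never* appear. In Test 3 the derivation of $FGGFx\approx GGFx$ passes through the longer word $FGFGFx$. Nothing in the procedure bounds how far up one must go before a short rule comes down, and unless $P$ can be shown to be recursive the plan gives no algorithm.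

The guess turns out to be false as soon as $\sigma$ has a symbol of arity at least $2$, and true when all arities are at most $1$. We prove both. The first half rests on turning that missing bound into the halting problem.

## Marking halting configurations by a unary symbol

To prove undecidability we want to simulate a machine. The usual first idea is to code configurations by terms and to turn each step from $l$ to $r$ into an equation $l\approx r$. That is not available: in our equations the right side must be the first argument of the left side.

So we do not identify configurations. Instead we mark them. Take a new unary symbol $G$ and read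
$$G(t)\approx t\qquad\text{as}\qquad\text{``the configuration coded by } t \text{ leads to a halt''}.$$
Halting configurations themselves can be marked at once, by equations $G(t)\approx t$, which have the right shape. What has to be expressed is that the mark travels backward along a step from $l$ to $r$:
$$G(r)\approx r\ \Longrightarrow\ G(l)\approx l. \tag{2}$$
This is a conditional statement, and we only have unconditional equations. Let us try with an auxiliary binary symbol $M$ and the equations
$$M(l,r)\approx l,\qquad G(M(l,r))\approx M(l,r).$$
Both have the right shape. But together they give $G(l)\approx G(M(l,r))\approx M(l,r)\approx l$ with no condition at all: every configuration with a successor gets marked. The first equation fires too early. It should be usable only when $r$ is marked, so we hide $r$ behind $G$: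
$$M(l,G(r))\approx l,\qquad G(M(l,r))\approx M(l,r).$$
If $G(r)\approx r$, then $M(l,r)\approx M(l,G(r))\approx l$, the second equation applies to $l$, and $G(l)\approx l$. If $r$ is not marked, $M(l,G(r))$ and $M(l,r)$ have no visible reason to be equal. That they really do not cause damage will be shown by a model.

## An undecidable theory with unary and binary symbols

A set is r.e. if an algorithm lists it. An r.e. set is *$m$-complete* or *$\Sigma_1$-complete* if every r.e. set $W$ reduces to it by a computable map $f$, in the sense that $n\in W$ iff $f(n)$ lies in the set. Such a set is not recursive.

**Theorem A.** For every r.e. set $W\subseteq\mathbb N$ there are a finite signature $\sigma$ (unary and binary symbols only), a finite set $\Sigma$ of equations of the form $F(t_1,\dots,t_n)\approx t_1$ with theory $E$, a unary symbol $G$, and computable terms $c_n$ such that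
$$E\vdash G(c_n)\approx c_n\iff n\in W .$$
Taking $W$ nonrecursive, $E$ is undecidable. Taking $W$ $m$-complete, $E$ is $\Sigma_1$-complete (every such $E$ is r.e.).

The last two sentences follow from the displayed equivalence: $n\mapsto (G(c_n)\approx c_n)$ is a computable reduction of $W$ to $E$, and $E$ is r.e. because one can list all derivations from a finite base. So we prove the equivalence.

**Step 1: the machine and its coding by terms.** By Minsky (*Computation: Finite and Infinite Machines*, 1967, §14.1) there is a two-counter machine with instructions numbered $0,\dots,m$ that, started at instruction $0$ with counters $(2^n,0)$, halts (reaches instruction $m$) if and only if $n\in W$. Instruction $m$ is "halt", and each instruction $i<m$ is of one of the forms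

* "add $1$ to counter $e$, go to $j$";
* "if counter $e$ is $0$ go to $k$, otherwise subtract $1$ from it and go to $j$".

Let $\tau=\{o,S,q_0,\dots,q_m\}$ with $o,S$ unary and each $q_i$ binary, and let $\sigma=\tau\cup\{G,M\}$ with $G$ unary and $M$ binary. Fix a variable $x_0$ and put $\nu_a=S^a(o(x_0))$. This term codes the number $a$. (We make $o$ unary, not a constant, because a later lemma wants all arities to be at least $1$.) The configuration "instruction $i$, counters $a,b$", written $(i;a,b)$, is coded by $q_i(\nu_a,\nu_b)$. Put $c_n=q_0(\nu_{2^n},\nu_0)$.

**Step 2: the steps of the machine as pairs of terms.** For an instruction $i$ acting on counter $1$ we take the following pairs $(l_h,r_h)$ of $\tau$-terms: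

* increment: $\bigl(q_i(x,y),\ q_j(S(x),y)\bigr)$;
* test and decrement: $\bigl(q_i(S(x),y),\ q_j(x,y)\bigr)$ and $\bigl(q_i(o(x),y),\ q_k(o(x),y)\bigr)$.

For counter $2$ the pairs are symmetric. Three facts will be used.

* In every pair, $l_h$ and $r_h$ are not variables and contain the same variables $x,y$.
* If $i<m$, then $q_i(\nu_a,\nu_b)$ is an instance $l_h\theta$ for exactly one $h$, and then $r_h\theta$ codes the next configuration. For an increment there is only one pair with root $q_i$. For a test on counter $1$, $\nu_a$ begins with $S$ if $a>0$ and with $o$ if $a=0$, so exactly one of the two pairs matches; likewise for counter $2$.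
* No $l_h$ has root $q_m$.

**Step 3: the base.** Let $\Sigma$ consist of (4) below and, for all $h$, of (5) and (6):
$$G(q_m(x,y))\approx q_m(x,y), \tag{4}$$
$$M(l_h,\,G(r_h))\approx l_h, \tag{5}$$
$$G(M(l_h,r_h))\approx M(l_h,r_h). \tag{6}$$
All have the form $F(t_1,\dots,t_n)\approx t_1$.

**Step 4: the set of terms that should be marked.** Let $T$ be the set of all $\tau$-terms. Let $H\subseteq T$ be the least set that contains all $q_m(u,v)$ with $u,v\in T$ and satisfies
$$r_h\theta\in H\ \Longrightarrow\ l_h\theta\in H\qquad\text{for every } h \text{ and every substitution } \theta \text{ into } T. \tag{7}$$
We claim: $q_i(\nu_a,\nu_b)\in H$ if and only if the machine started at $(i;a,b)$ halts.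

If it halts, induct on the number of steps. With $0$ steps, $i=m$ and the term is in $H$. Otherwise the term is some $l_h\theta$, where $r_h\theta$ codes the next configuration and lies in $H$ by induction, so (7) applies.

Conversely, let $H'$ be the set of those $t\in T$ such that, *if* $t$ has the form $q_i(\nu_a,\nu_b)$, then the machine started at $(i;a,b)$ halts. Clearly $q_m(u,v)\in H'$. Suppose $r_h\theta\in H'$ and $l_h\theta=q_i(\nu_a,\nu_b)$. Then $i<m$, since no $l_h$ has root $q_m$, and by uniqueness of the matching pair $r_h\theta$ codes the next configuration. That one halts, so $(i;a,b)$ does too, and $l_h\theta\in H'$. Thus $H'$ has both defining properties of $H$, and $H\subseteq H'$ by minimality.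

In particular $c_n\in H$ iff $n\in W$. It remains to prove, for every $t\in T$,
$$E\vdash G(t)\approx t\iff t\in H. \tag{8}$$

**Step 5: terms in $H$ are marked.** This is the implication from right to left in (8), by induction along the definition of $H$. If $t=q_m(u,v)$, use (4). If $t=l_h\theta$ and $E\vdash G(r_h\theta)\approx r_h\theta$, then by (5)
$$M(l_h\theta,\,r_h\theta)\approx M(l_h\theta,\,G(r_h\theta))\approx l_h\theta,$$
and hence by (6)
$$G(l_h\theta)\approx G(M(l_h\theta,r_h\theta))\approx M(l_h\theta,r_h\theta)\approx l_h\theta .$$

Here is a toy run. Take the machine with instruction $0$: "if counter $1$ is $0$ go to $2$, otherwise subtract $1$ and go to $1$"; instruction $1$: "if counter $1$ is $0$ go to $1$, otherwise subtract $1$ and go to $0$"; instruction $2$: halt. From $(0;2,0)$ it goes to $(1;1,0)$, $(0;0,0)$, $(2;0,0)$. Equation (4) marks $q_2(\nu_0,\nu_0)$, and Step 5 then marks $q_0(\nu_0,\nu_0)$, $q_1(\nu_1,\nu_0)$, $q_0(\nu_2,\nu_0)$ in turn. From $(0;1,0)$ the machine goes to $(1;0,0)$ and stays there forever, so $q_0(\nu_1,\nu_0)\notin H$.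

**Step 6: a model that separates the other terms.** For the implication from left to right in (8) we need an algebra satisfying $\Sigma$ in which $G(t)\ne t$ for $t\in T\setminus H$. We want the $\tau$-terms to stay themselves, and $G$ to send an unmarked term to a new element $\bot$. Then (5) forces $M(L,\bot)=L$ when $R$ is unmarked and $M(L,R)=L$ when $R$ is marked, where $L,R$ are the values of $l_h,r_h$. Everything else may be thrown into a second new element $\infty$, on which $G$ acts trivially.

So let $U=T\cup\{\bot,\infty\}$, a disjoint union with $\bot\neq\infty$, and define:

* a symbol of $\tau$ applied to elements of $T$ is formal term formation; if some argument is outside $T$, the value is $\infty$;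
* $G(u)=u$ for $u\in H$; $G(u)=\bot$ for $u\in T\setminus H$; $G(\bot)=G(\infty)=\infty$;
* $M(u,v)=u$ if

  (i) $u\in T$ and $v=\bot$, or

  (ii) $u,v\in T$, $v\in H$, and $(u,v)=(l_h\theta,r_h\theta)$ for some $h$ and some $\theta$ into $T$;

  otherwise $M(u,v)=\infty$.

**Step 7: the base holds in $U$.** Take an assignment of values in $U$ to the variables, and let $L,R$ be the values of $l_h,r_h$.

*Some variable of $l_h$ gets a value outside $T$.* Since $l_h$ and $r_h$ are nonvariable $\tau$-terms with the same variables, and $\infty$ propagates upward through symbols of $\tau$, we have $L=R=\infty$. Then (5) reads $M(\infty,G(\infty))=M(\infty,\infty)=\infty$, which is correct because both (i) and (ii) require $u\in T$. Equation (6) reads $G(\infty)=\infty$. If a variable of (4) gets a value outside $T$, then (4) also reads $G(\infty)=\infty$. All hold.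

*All values are in $T$.* Then the assignment is a substitution $\theta$ into $T$, and $L=l_h\theta$, $R=r_h\theta$ are in $T$.

For (5): if $R\in H$, then $G(R)=R$ and $M(L,R)=L$ by (ii). If $R\notin H$, then $G(R)=\bot$ and $M(L,\bot)=L$ by (i).

For (6): since $R\in T$, we have $R\ne\bot$ and clause (i) does not apply to $M(L,R)$. Either $M(L,R)=\infty$, and (6) reads $G(\infty)=\infty$; or (ii) applies, so that $R\in H$ and $(L,R)=(l_{h'}\theta',r_{h'}\theta')$ for some $h',\theta'$. In the second case $L\in H$ by (7), and $G(M(L,R))=G(L)=L=M(L,R)$. This is where the backward closure of $H$ is used.

For (4): $q_m(u,v)\in H$, so $G$ fixes it.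

**Step 8: conclusion.** The algebra $U$ satisfies $\Sigma$. Assign every variable to itself. A term $t\in T$ then has value $t$. If $E\vdash G(t)\approx t$, then $G(t)=t$ in $U$. For $t\in T\setminus H$ we have $G(t)=\bot\neq t$, so $t\in H$. This proves (8) and Theorem A. $\blacksquare$

As an aside, $U$ also shows that $E$ identifies no two different $\tau$-terms, since under the same assignment they have different values. The computation leaves its trace only in the marks.

## Convergent systems that are not recursive

We return to the point where the rewriting plan stopped. Write $|t|$ for the number of occurrences of symbols and variables in $t$.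

**Corollary.** Let $E$ be an undecidable theory as in Theorem A. Let $R$ be a convergent rewrite system for $E$, closed under renaming of variables, in which every rule $l\to r$ satisfies $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$ and $|r|\le|l|$. Then $R$ is not recursive. In particular, a perfect base consisting, up to renaming of variables, of rules $F(u_1,\dots,u_n)\to u_1$ is not recursive for $E$.

**Proof.** Suppose $R$ is recursive. Let $t$ be a term. Each subterm of $t$ is an instance of only finitely many terms $l$ up to renaming: $l$ arises by cutting off some subterms and putting variables in their places, with or without repetitions. For each such $l$ there are only finitely many $r$ with $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$ and $|r|\le|l|$, because the signature is finite. Since $R$ is closed under renaming, it is enough to test one representative of each $l$. So we can test all these candidate pairs for membership in $R$, decide whether $t$ is reducible, and if so compute a reduct (it is determined by $t$ and the rule, as $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$). Repeating this, we reach the normal form, since there are no infinite sequences of steps. Comparing normal forms decides $E$, a contradiction.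

For the last sentence, "up to renaming" means that we take as $R$ the set of all renamed copies of the rules of the base. This does not change the rewriting relation, so $R$ is still convergent for $E$. Each rule $F(u_1,\dots,u_n)\to u_1$ satisfies $\mathrm{Var}(u_1)\subseteq\mathrm{Var}(F(u_1,\dots,u_n))$ and $|u_1|<|F(u_1,\dots,u_n)|$. $\blacksquare$

## The arity threshold

**Theorem B.** Let $\sigma$ be an effectively presented signature.

1. If $\sigma$ has an operation symbol of arity $\ge2$, then some theory over $\sigma$ based on finitely many equations of the form $F(t_1,\dots,t_n)\approx t_1$ is $\Sigma_1$-complete. Moreover, the base can be chosen to involve just one operation symbol, an arbitrarily prescribed one of arity $\ge2$, and undecidability already occurs for equations $s\approx t$ of the form $F(u_1,\dots,u_n)\approx u_1$.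
2. If all operation symbols of $\sigma$ have arity $\le1$, then every such theory over $\sigma$ is decidable.

So all theories of our kind over $\sigma$ are decidable if and only if every symbol of $\sigma$ has arity at most $1$, and a single binary symbol already suffices for undecidability.

## Many operations hidden in one binary operation

For part 1 we must squeeze the signature of Theorem A into one symbol without losing the shape of the equations. The shape dictates how: the translation of $F_k(t_1,\dots,t_{m_k})$ must be a product whose *left* factor is the translation of $t_1$, so that "$F_k(t_1,\dots)\approx t_1$" becomes "$t_1\cdot(\dots)\approx t_1$". All remaining information (the index $k$ and the whole argument list) must sit in the right factor. Call an algebra with one binary operation $\cdot$ a *groupoid*.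

**Lemma.** Let $\sigma'=\{F_1,\dots,F_r\}$ be finite with arities $m_k\ge1$. In the language of one binary symbol $\cdot$ put
$$D(x)=x\cdot x,\qquad [x,y]=x\cdot(y\cdot y),$$
$$\ell_k(x_1,\dots,x_{m_k})=\bigl[[\dots[[x_1,x_2],x_3]\dots,x_{m_k}],\,D^k(x_1)\bigr],\qquad T_k=[\ell_k,\ell_k],$$
where for $m_k=1$ the inner list is just $x_1$. Then every countably infinite $\sigma'$-algebra $A$ carries a binary operation $\cdot$ such that
$$x_1\cdot T_k(x_1,\dots,x_{m_k})=F_k^A(x_1,\dots,x_{m_k})\qquad\text{for all } k \text{ and all } x_i\in A.$$

For instance, if $m_1=1$, then $\ell_1(x)=[x,D(x)]$ and $T_1(x)=[\ell_1(x),\ell_1(x)]$; if $m_2=2$, then $\ell_2(x_1,x_2)=[[x_1,x_2],D^2(x_1)]$.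

The idea of the proof: let $a\cdot b$ be an injective pairing of $a$ and $b$ by default, and override it only when $b$ is a code saying "apply $F_k$ to a list beginning with $a$". The overriding must never touch the products that are used to build the codes.

**Step 1: the operation.** We may assume that $A$ has universe $\mathbb N$. Let $p(a,b)=2^a3^b$. It is injective, and $p(a,b)\ge\max(2^a,3^b)>\max(a,b)$. Put
$$d(a)=p(a,a),\qquad \langle a,b\rangle=p(a,d(b)),\qquad \kappa(a)=\langle a,a\rangle,$$
$$\lambda_k(a_1,\dots,a_{m_k})=\bigl\langle\langle\dots\langle a_1,a_2\rangle\dots,a_{m_k}\rangle,\,d^k(a_1)\bigr\rangle .$$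
The maps $d$ and $\langle\,,\rangle$ are injective because $p$ is, and so is $\kappa$; moreover $d(y)>y$. Define
$$a\cdot b=\begin{cases}F_k^A(a,a_2,\dots,a_{m_k})&\text{if } b=\kappa(\lambda_k(a,a_2,\dots,a_{m_k}))\text{ for some }k,a_2,\dots,a_{m_k},\\ p(a,b)&\text{otherwise.}\end{cases} \tag{9}$$

**Step 2: it is well defined.** We check that $a$ and $b$ determine $k$ and the list. Let $\kappa(\lambda_k(a,a_2,\dots))=\kappa(\lambda_j(a,b_2,\dots))$. Then $\lambda_k(a,a_2,\dots)=\lambda_j(a,b_2,\dots)$, and comparing second components gives $d^k(a)=d^j(a)$. Since $d(y)>y$ always, the numbers $a,d(a),d^2(a),\dots$ are distinct, so $k=j$. First components now give equal inner lists of the same length $m_k$, and unwrapping the injective pairs one by one gives $a_i=b_i$ for all $i$. Knowing that both lists have length $m_k$ is essential for this unwrapping, and it is the reason for storing $k$.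

**Step 3: $D$ and $[\,,]$ evaluate as intended.** We check that the first clause of (9) does not interfere.

First, $b\cdot b=d(b)$ for all $b$. The first clause would need $b=\kappa(\lambda_k(b,\dots))$, but $\kappa(\lambda_k(b,\dots))>\lambda_k(b,\dots)>b$, since pairing always increases.

Second, $d(b)$ is never of the form $\kappa(a)$: from $p(b,b)=p(a,d(a))$ we would get $b=a$ and $b=d(a)$, so $a=d(a)>a$. Hence the first clause never applies to $a\cdot d(b)$, and
$$a\cdot(b\cdot b)=a\cdot d(b)=p(a,d(b))=\langle a,b\rangle\qquad\text{for all } a,b.$$

**Step 4: conclusion.** So $D$, $[\,,]$, $\ell_k$, $T_k$ evaluate to $d$, $\langle\,,\rangle$, $\lambda_k$, $\kappa\circ\lambda_k$, and the first clause of (9) says $x_1\cdot T_k(x_1,\dots,x_{m_k})=F_k^A(x_1,\dots,x_{m_k})$. $\square$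

The outer $\kappa$ is not decoration. Suppose we used $\lambda_k$ itself as the code, and $F_1$ is ternary. Take $a=d(a_2)$ and $a_3=a$. Then $\langle a,a_2\rangle=p(a,a)=d(a)$, next $\langle d(a),a\rangle=p(d(a),d(a))=d^2(a)$, and $\lambda_1(a,a_2,a_3)=\langle d^2(a),d(a)\rangle=d^3(a)$. So this code would be of the form $d(b)$ with $b=d^2(a)$, and $a\cdot d(b)$ could no longer be trusted to be $\langle a,b\rangle$.

## One symbol of arity at least two: proof of part 1

Take $\sigma'$ and $\Sigma$ from Theorem A with $W$ $m$-complete; here $\sigma'$ is the finite signature called $\sigma$ there, listed as $\{F_1,\dots,F_r\}$. It has no constants, so the Lemma applies.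

**Step 1: translation to groupoid terms.** Put
$$x^\circ=x,\qquad F_k(t_1,\dots,t_{m_k})^\circ=t_1^\circ\cdot T_k(t_1^\circ,\dots,t_{m_k}^\circ).$$
An equation $F_k(t_1,\dots,t_{m_k})\approx t_1$ becomes $t_1^\circ\cdot v\approx t_1^\circ$ for a term $v$. Let $\Sigma^\circ$ be the set of translated equations of $\Sigma$.

**Step 2: the translation is faithful.** We claim
$$\Sigma\vdash s\approx t\iff\Sigma^\circ\vdash s^\circ\approx t^\circ. \tag{10}$$

From left to right: let $B$ be a groupoid satisfying $\Sigma^\circ$. Put $F_k(x_1,\dots,x_{m_k}):=x_1\cdot T_k(x_1,\dots,x_{m_k})$ on $B$. By induction on $t$, each $\sigma'$-term $t$ induces in this $\sigma'$-algebra the same function as $t^\circ$ does in $B$. So the algebra satisfies $\Sigma$, hence $s\approx t$, and so $B$ satisfies $s^\circ\approx t^\circ$. As $B$ was arbitrary, Birkhoff's theorem gives $\Sigma^\circ\vdash s^\circ\approx t^\circ$.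

From right to left: suppose $\Sigma\not\vdash s\approx t$. Let $A$ be the free algebra of the variety defined by $\Sigma$ on countably infinitely many generators, that is, terms modulo $\Sigma$-provable equality. It is countable, since $\sigma'$ is finite. It is infinite, since $\Sigma$ does not imply $x\approx y$ (interpret all operations as first projections), so the generators remain distinct. It fails $s\approx t$. The Lemma gives an operation $\cdot$ on $A$ with $x_1\cdot T_k(x_1,\dots,x_{m_k})=F_k^A(x_1,\dots,x_{m_k})$, so by induction each $t^\circ$ induces on $A$ the same function as $t$. Hence $(A,\cdot)$ satisfies $\Sigma^\circ$ and fails $s^\circ\approx t^\circ$. This proves (10).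

**Step 3: from a binary symbol to a symbol $F\in\sigma$ of arity $n\ge2$.** Let $F$ be the prescribed symbol. Translate groupoid terms by
$$x^\#=x,\qquad (u\cdot v)^\#=F(u^\#,v^\#,\dots,v^\#).$$
An equation $u\cdot v\approx u$ becomes $F(u^\#,v^\#,\dots,v^\#)\approx u^\#$, which has the required form. Let $\Sigma^\#$ be the translation of $\Sigma^\circ$. Then
$$\Sigma^\circ\vdash p\approx q\iff\Sigma^\#\vdash p^\#\approx q^\#. \tag{11}$$
From left to right: given a $\sigma$-algebra satisfying $\Sigma^\#$, define a groupoid on it by $u\cdot v:=F(u,v,\dots,v)$. In it $p$ induces the same function as $p^\#$ does in the algebra, so it satisfies $\Sigma^\circ$, hence $p\approx q$, and so the algebra satisfies $p^\#\approx q^\#$. From right to left: given a groupoid satisfying $\Sigma^\circ$, put $F(x_1,\dots,x_n):=x_1\cdot x_2$ and interpret the other symbols of $\sigma$ arbitrarily. Again $p^\#$ and $p$ induce the same function, so this $\sigma$-algebra satisfies $\Sigma^\#$, hence $p^\#\approx q^\#$, and so the groupoid satisfies $p\approx q$.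

**Step 4: conclusion.** By Theorem A, (10) and (11),
$$n\in W\iff\Sigma^\#\vdash (G(c_n)^\circ)^\#\approx(c_n^\circ)^\#.$$
Both translations are computable, so this is a reduction of $W$ to the theory of $\Sigma^\#$, which is r.e. because $\sigma$ is effectively presented and $\Sigma^\#$ is finite. So the theory is $\Sigma_1$-complete. Only the symbol $F$ occurs in $\Sigma^\#$. Finally $G(c_n)^\circ$ is a product with left factor $c_n^\circ$, so the equation on the right has the form $F(u_1,\dots,u_n)\approx u_1$ with $u_1=(c_n^\circ)^\#$. $\blacksquare$

## Unary symbols and constants: proof of part 2

Now let $\sigma$ have only unary symbols and constants. Here the first guess is right, and Tests 2 and 3 show what has to be mastered. Call variables and constants *atoms*. Every term is a word of unary symbols applied to an atom, and the subterms of a term $s$ are linearly ordered by length. The base consists of finitely many equations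
$$F(w(\xi))\approx w(\xi)$$
with $F$ unary, $w$ a possibly empty word of unary symbols, and $\xi$ an atom.

We want to know, for an irreducible term $s$, which symbols it absorbs, that is, for which $F$ we have $F(s)\approx s$. A base equation gives this if $w(v)\approx s$ for a suitable $v$. The danger, seen in Test 3, is that $w(v)$ is longer than $s$. The remedy is to evaluate $w(v)$ letter by letter, absorbing letters as we go, so that we never leave the subterms of $s$. Absorption by the proper subterms of $s$ is known by recursion. Absorption by $s$ itself may be needed as well, and that calls for a least fixed point.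

**Step 1: the set $N$ and the sets $\Pi(s)$.** We define by recursion on length a set $N$ of terms and, for $s\in N$, a set $\Pi(s)$ of unary symbols (those that $s$ absorbs). Every atom is in $N$, and
$$F(s)\in N\iff s\in N\text{ and }F\notin\Pi(s).$$
So $N$ is closed under subterms.

To define $\Pi(s)$ for $s\in N$, let $P$ be a set of unary symbols, $v$ a subterm of $s$, and $w$ a word. The *run of $w$ from $v$ to $s$ relative to $P$* starts with $u=v$ and reads the letters of $w$ from right to left. On letter $a$:

* if $u\ne s$ and $a\in\Pi(u)$, keep $u$;
* if $u\ne s$ and $a\notin\Pi(u)$, replace $u$ by $a(u)$ if this is a subterm of $s$, and otherwise fail;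
* if $u=s$, keep $u$ if $a\in P$, and otherwise fail.

The run *succeeds* if it does not fail and ends with $u=s$. Let $\Pi(s)$ be the least set $P$ with the following property: $F\in P$ whenever some base equation $F(w(\xi))\approx w(\xi)$ and some subterm $v$ of $s$, with $v=\xi$ if $\xi$ is a constant, have a successful run of $w$ from $v$ to $s$ relative to $P$.

**Step 2: $\Pi(s)$ exists and is computable.** The set $P$ enters only in the third rule, so a run that succeeds relative to $P$ succeeds relative to every larger set. Let $\Phi(P)$ be the set of all $F$ obtained as above from successful runs relative to $P$. Then $\Phi$ is monotone. Put $P_0=\emptyset$ and $P_{i+1}=\Phi(P_i)$. These sets increase, and they contain only the finitely many symbols that occur outermost on the left side of a base equation. So they stabilize after finitely many steps at some $P_*$ with $\Phi(P_*)=P_*$. Any $P$ with $\Phi(P)\subseteq P$ contains all $P_i$ by induction, so $P_*$ is the least such set and $\Pi(s)=P_*$. For each $i$ we only have to check finitely many base equations, finitely many subterms $v$, and finite runs, using the sets $\Pi(u)$ for proper subterms $u$ of $s$. So $\Pi(s)$ is computable from $s$, and membership in $N$ is decidable.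 We call the least $i$ with $F\in P_i$ the *stage* at which $F$ enters.

Let us watch this on the tests. In Test 3, the base is $F(w(x))\approx w(x)$ with $w=GF$.

* $\Pi(x)=\emptyset$: the run from $x$ to $x$ fails on the letter $F$ relative to $\emptyset$.
* $\Pi(Fx)=\emptyset$: from $x$ we reach $Fx$ and then fail on $G$; from $Fx$ we fail on $F$.
* $\Pi(GFx)=\{F\}$: the run from $x$ goes to $Fx$ and then to $GFx$, and succeeds.
* $\Pi(GGFx)=\{F\}$: start at $GFx$; the letter $F$ is kept, since $F\in\Pi(GFx)$; the letter $G$ leads to $GGFx$.

The last line is the case $n=2$ of (1), found without ever looking at the longer word $FGFGFx$. In Test 2, the base is $F(G(x))\approx G(x)$ and $G(H(x))\approx H(x)$, and $\Pi(x)=\emptyset$. For $s=Hx$, the word $H$ runs successfully from $x$, so $G$ enters at stage $1$. The word $G$ fails from $x$, because $Gx$ is not a subterm of $Hx$, and it fails from $Hx$ relative to $\emptyset$. But relative to $P_1=\{G\}$ it succeeds from $Hx$, so $F$ enters at stage $2$. This is the consequence $F(H(x))\approx H(x)$, and it shows why the iteration is needed.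

**Step 3: an algebra on $N$.** Put
$$F^N(s)=\begin{cases}s&\text{if }F\in\Pi(s),\\F(s)&\text{otherwise,}\end{cases}\qquad c^N=c\text{ for constants } c.$$
The values lie in $N$ by the definition of $N$.

**Step 4: $N$ satisfies the base.** Take a base equation $F(w(\xi))\approx w(\xi)$, let $v\in N$ be the value of $\xi$ (so $v=\xi$ if $\xi$ is a constant), and let $s=w^N(v)$ be the value of $w(\xi)$. We show that evaluating $w$ in $N$ letter by letter, from $v$, is a successful run of $w$ from $v$ to $s$ relative to $\Pi(s)$.

Each evaluation step takes $u$ to $u$ or to $a(u)$, so each value is a subterm of the next one, and all values, including $v$, are subterms of the final value $s$. While $u\ne s$, the evaluation step is exactly what the run does: keep $u$ if $a\in\Pi(u)$, otherwise pass to $a(u)$, which is a subterm of $s$. Once $u=s$, the value must stay at $s$, because values never get shorter and the last one is $s$. So for each remaining letter $a$ we have $a^N(s)=s$, and since $a(s)\neq s$ this means $a\in\Pi(s)$, as the third rule requires. The run ends at $s$.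

Since $\Pi(s)$ has the closure property that defines it, $F\in\Pi(s)$, that is, $F^N(s)=s$. So the equation holds in $N$.

**Step 5: absorption is provable.** We show: if $s\in N$ and $F\in\Pi(s)$, then $E\vdash F(s)\approx s$. Use induction on the length of $s$ and, for fixed $s$, on the stage at which $F$ enters $\Pi(s)$. The symbol $F$ enters because of a base equation $F(w(\xi))\approx w(\xi)$ and a successful run of $w$ from some $v$ to $s$ relative to the previous stage.

Let $w=a_p\cdots a_1$ and let $u_i$ be the term held by the run after $i$ letters, so $u_0=v$ and $u_p=s$. For each $i$ we have $E\vdash a_{i+1}(u_i)\approx u_{i+1}$. This is trivial if the step replaces $u_i$ by $a_{i+1}(u_i)$. If the step keeps $u_i\ne s$, then $a_{i+1}\in\Pi(u_i)$, where $u_i$ is shorter than $s$, and the induction on length applies. If the step keeps $u_i=s$, then $a_{i+1}$ belongs to the previous stage, and the induction on the stage applies. Hence $E\vdash a_i\cdots a_1(v)\approx u_i$ for all $i$, by induction on $i$, and for $i=p$ we get $E\vdash w(v)\approx s$. Since $F(w(v))\approx w(v)$ is an instance of the base equation (with $v=\xi$ if $\xi$ is a constant),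
$$E\vdash F(s)\approx F(w(v))\approx w(v)\approx s.$$

**Step 6: the decision procedure.** For a term $t$, let $\mathrm{nf}(t)\in N$ be the value of $t$ in $N$ when every variable is assigned to itself. It is computable by Step 2. We have $E\vdash t\approx\mathrm{nf}(t)$ by induction on $t$. For atoms, $\mathrm{nf}(t)=t$. If $t=F(t')$, then $E\vdash F(t')\approx F(\mathrm{nf}(t'))$ by induction; and $\mathrm{nf}(t)=F^N(\mathrm{nf}(t'))$ either is the term $F(\mathrm{nf}(t'))$, or is $\mathrm{nf}(t')$ with $F\in\Pi(\mathrm{nf}(t'))$, in which case Step 5 gives $E\vdash F(\mathrm{nf}(t'))\approx\mathrm{nf}(t')$.

Hence $\mathrm{nf}(s)=\mathrm{nf}(t)$ implies $E\vdash s\approx t$. Conversely, if $E\vdash s\approx t$, then $s\approx t$ holds in $N$ by Step 4, and evaluating both sides with every variable assigned to itself gives $\mathrm{nf}(s)=\mathrm{nf}(t)$. So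
$$E\vdash s\approx t\iff \mathrm{nf}(s)=\mathrm{nf}(t),$$
and the right side can be checked by computation. Therefore $E$ is decidable. $\blacksquare$
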